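# A Tychonoff space whose diagonal has infinite rank and which is not Dieudonné complete

## 1. Submetrizable spaces are Dieudonné complete

We begin with a class of spaces for which completeness comes almost for free. First the vocabulary.

A pseudometric $d$ on a space $Y$ is *continuous* if $d:Y\times Y\to[0,\infty)$ is continuous. By the triangle inequality this means exactly that all $d$-balls are open. If $Y$ is Tychonoff, there is a largest uniformity that generates its topology, and the sets $\{(p,q):d(p,q)<\varepsilon\}$, with $d$ a continuous pseudometric and $\varepsilon>0$, form a base of it (Engelking, *General Topology*, Ch. 8). So a (proper) filter $\mathcal F$ on $Y$ is Cauchy for the largest uniformity if and only if, for every continuous pseudometric $d$ and every $\varepsilon>0$, it has a member of $d$-diameter less than $\varepsilon$. In these notes "Cauchy" always means this.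

**Definition.** A Tychonoff space $Y$ is *Dieudonné complete* if it is complete with respect to the largest uniformity generating its topology, that is, if every Cauchy filter converges.

Two small examples. If $Y$ is discrete, the $0$–$1$ metric is continuous, so a Cauchy filter contains a singleton and converges. If $Y=(0,1)$, the filter generated by the intervals $(0,\delta)$ is Cauchy for the usual metric and has no limit. It is not Cauchy in our sense, because $|1/y-1/z|$ is also a continuous pseudometric, and no interval $(0,\delta)$ has finite diameter for it. So one must test with all continuous pseudometrics, and a cleverly chosen one can rule out a filter. It is a textbook fact that all metrizable spaces are Dieudonné complete (Engelking, §8.5).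

A space $Y$ is *submetrizable* if there is a metric $\rho$ on the set $Y$ that is continuous on $Y$. The $\rho$-topology is then coarser than the topology of $Y$.

**Proposition C.** Every submetrizable Tychonoff space is Dieudonné complete.

**Proof.** Let $\rho$ be a continuous metric on the Tychonoff space $Y$, and let $\mathcal F$ be a Cauchy filter on $Y$.

**Step 1: a candidate for the limit.** Every pseudometric that is continuous on the metrizable space $(Y,\rho)$ is continuous on $Y$. Hence $\mathcal F$ is Cauchy on $(Y,\rho)$ too. Metrizable spaces are Dieudonné complete, so $\mathcal F$ converges in $\rho$ to some $x\in Y$.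

**Step 2: what failure of convergence in $Y$ gives.** Suppose $\mathcal F$ does not converge to $x$ in the topology of $Y$. Pick an open $U\ni x$ with $U\notin\mathcal F$, and a continuous $g:Y\to[0,1]$ with $g(x)=0$ and $g=1$ off $U$. Since $\mathcal F$ is Cauchy for the pseudometric $|g(y)-g(z)|$, the image filter $g(\mathcal F)$ is Cauchy in $[0,1]$ and converges to some $c$. If $c<1$, then $\{g<1\}\in\mathcal F$; as $\{g<1\}\subseteq U$, this gives $U\in\mathcal F$, a contradiction. So $c=1$.

**Step 3: a pseudometric that rules $\mathcal F$ out.** As in the example $(0,1)$, we look for a positive continuous function tending to $0$ along $\mathcal F$. Put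
$$h(y)=\rho(x,y)+1-g(y).$$
It is continuous on $Y$ and positive: $h(x)=1$, and $h(y)\ge\rho(x,y)>0$ for $y\ne x$. By Steps 1 and 2, $h(\mathcal F)\to0$. But $|1/h(y)-1/h(z)|$ is a continuous pseudometric on $Y$, so $\mathcal F$ has a member $F$ of diameter less than $1$ for it. On $F$ the function $1/h$ is bounded, say by $M>0$, so $h\ge 1/M$ on $F$. Since $h(\mathcal F)\to 0$, the set $\{h<1/M\}$ is in $\mathcal F$; it is disjoint from $F\in\mathcal F$, a contradiction. $\square$

## 2. From a metric to a sequence of covers

What happens if we keep, of the metric, only the ability of its small balls to separate points, in however many steps we like? Here is the notion that makes this precise.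

For a cover $\gamma$ of $X$ and $A\subseteq X$ let $\operatorname{St}(A,\gamma)=\bigcup\{U\in\gamma:U\cap A\ne\emptyset\}$. Put $\operatorname{St}^1(x,\gamma)=\operatorname{St}(\{x\},\gamma)$ and $\operatorname{St}^{k+1}(x,\gamma)=\operatorname{St}(\operatorname{St}^k(x,\gamma),\gamma)$.

**Definition.** Let $k\ge1$ be an integer. A space $X$ has a *rank $k$-diagonal* if there is a sequence $\{\gamma_n\}$ of open covers such that $\{x\}=\bigcap_n\operatorname{St}^k(x,\gamma_n)$ for every $x\in X$; equivalently, for any distinct $x,y$ there is $n$ with $y\notin\operatorname{St}^k(x,\gamma_n)$. The *rank of the diagonal* is the supremum of all such $k$; it is infinite if $X$ has a rank $k$-diagonal for every $k$.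

**Lemma 1.** $q\in\operatorname{St}^k(p,\gamma)$ if and only if there are $W_1,\dots,W_k\in\gamma$ with $p\in W_1$, $q\in W_k$ and $W_i\cap W_{i+1}\ne\emptyset$ for $1\le i<k$. In particular, the relation $q\in\operatorname{St}^k(p,\gamma)$ is symmetric in $p,q$.

**Proof.** For $k=1$ this is the definition. A point $q$ is in $\operatorname{St}^{k+1}(p,\gamma)$ if and only if some $W_{k+1}\in\gamma$ contains $q$ and meets $\operatorname{St}^k(p,\gamma)$. By the case $k$, the set $\operatorname{St}^k(p,\gamma)$ is the union of the last members of chains of length $k$ that start at $p$; so this says exactly that some such chain can be prolonged by a $W_{k+1}\ni q$. Reversing chains gives the symmetry. $\square$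

*Submetrizable spaces.* Let $\rho$ be a continuous metric on $Y$ and let $\gamma_n$ consist of all $\rho$-balls of radius $1/n$. A chain of $k$ such balls from $p$ to $q$ gives $\rho(p,q)<2k/n$. So $q\notin\operatorname{St}^k(p,\gamma_n)$ as soon as $n\ge 2k/\rho(p,q)$. The diagonal has infinite rank, and one sequence of covers serves all $k$.

*The Mrówka space.* Let $\mathcal A$ be an infinite maximal almost disjoint family of infinite subsets of $\omega$. In $\Psi=\omega\cup\mathcal A$ the points of $\omega$ are isolated, and $A\in\mathcal A$ has the neighborhoods $\{A\}\cup(A\setminus n)$. Let $\gamma_n$ consist of all $\{j\}$, $j\in\omega$, and all $\{A\}\cup(A\setminus n)$. If $n>j$, the only member of $\gamma_n$ containing $j$ is $\{j\}$, so $\operatorname{St}^2(j,\gamma_n)=\{j\}$. For distinct $A,B\in\mathcal A$, a chain of two members from $A$ to $B$ requires $(A\cap B)\setminus n\ne\emptyset$, which fails for large $n$ since $A\cap B$ is finite. So $\Psi$ has a rank $2$-diagonal. It is pseudocompact and not compact, while every pseudocompact Dieudonné complete space is compact; so $\Psi$ is not Dieudonné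 complete.

So rank $2$ is too weak and submetrizability is enough. The problem, posed in Commentationes Mathematicae Universitatis Carolinae (https://www.dml.cz/manakin/bitstream/handle/10338.dmlcz/119619/CommentatMathUnivCarolRetro_47-2006-4_4.pdf), asks what lies between: must a Tychonoff space be Dieudonné complete if it has (a) a rank $3$-diagonal, (b) a rank $5$-diagonal, (c) a diagonal of infinite rank?

What changes when the metric is gone? The natural plan is to repeat Section 1, and it stops at Step 1: we have no metrizable topology to produce the candidate $x$. The covers by balls fit together, since $\operatorname{St}(y,\gamma_{2n})$ lies in the ball of radius $1/n$ around $y$, a member of $\gamma_n$. The rank condition has no clause of this kind: it only says that for two given points the number of steps needed to pass from one to the other grows with $n$. The three answers are all no, by a single example in ZFC.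

**Theorem A.** There is (in ZFC) a Tychonoff space $X$ and one sequence $\{\gamma_n:n\ge1\}$ of open covers such that for all distinct $p,q\in X$ and all $k\ge1$ there is $n_0$ with $q\notin\operatorname{St}^k(p,\gamma_n)$ for all $n\ge n_0$ (so the diagonal has infinite rank; in particular $X$ has rank $3$- and rank $5$-diagonals), and $X$ is not Dieudonné complete.

**Theorem B.** $X$ can moreover be taken to be a zero-dimensional, locally metrizable, metacompact Moore space of cardinality $\mathfrak c^+$, the union of a closed discrete and an open discrete subspace, such that every continuous map from $X$ to a metrizable space is constant on a set of cardinality $\mathfrak c^+$.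

By Proposition C, infinite rank in Theorem A cannot be strengthened to submetrizability.

## 3. A space built from a decreasing sequence of graphs

Like $\Psi$, our space consists of isolated points and a closed discrete set $D$. Each isolated point is close to exactly two points of $D$, so it is an edge of a graph on $D$. Counting steps in the covers becomes counting steps in graphs.

A *graph* on $D$ is a set of two-element subsets of $D$. For a graph $G_m$ let $d_m$ be its path distance, with value $\infty$ allowed. A *$\sigma$-ideal* on $D$ is a family of subsets that contains $\emptyset$ and is closed under subsets and countable unions. We want a set $D$ with $|D|=\mathfrak c^+$, graphs $G_1\supseteq G_2\supseteq\cdots$ on $D$, and a $\sigma$-ideal $J$ on $D$ such that: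

* **(R1)** for distinct $u,w\in D$ and $l\in\omega$ there is $m_0$ with $d_m(u,w)>l$ for all $m\ge m_0$;
* **(R2)** $D\notin J$, and every $A\subseteq D$ with $|A|\le\mathfrak c$ is in $J$;
* **(R3)** if $A,B\subseteq D$ are not in $J$ and $m\ge1$, there are $x\in A$, $y\in B$ with $\{x,y\}\in G_m$.

(R1) and (R3) pull against each other: any two fixed points drift apart, yet any two large sets are joined by an edge in every $G_m$. Sections 3 and 4 derive Theorem A from (R1)–(R3); Sections 5–9 construct the data.

**Definition.** Assume (R1). Put $E=G_1$ and $X=D\cup E$ (disjoint union). By (R1) with $l=1$, $\lambda(e)=\max\{m:e\in G_m\}$ exists for every $e\in E$. Points of $E$ are isolated, and $x\in D$ has the neighborhood base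
$$U_n(x)=\{x\}\cup\{e\in G_n:x\in e\},\qquad n\ge1.$$

For a small example, take $D=\omega$ and $G_m=\{\{0,j\}:j\ge m,\ j\ge1\}$. Two points $i,j\geq 1$ are at distance $2$ in $G_m$ if $m\le\min(i,j)$ and at distance $\infty$ afterwards, and $d_m(0,j)=\infty$ for $m>j$; so the distance condition in (R1) holds. Here $\lambda(\{0,j\})=j$, the edges converge to $0$, every point $j\ge1$ of $D$ is isolated because $U_{j+1}(j)=\{j\}$, and $X$ is a convergent sequence plus a discrete set.

**Lemma 2.** $X$ is $T_1$ and has a base of clopen sets. Hence $X$ is Tychonoff.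

**Proof.** Each $\{e\}$ is open. Its complement is open because, for $x\in D$, $e\notin U_k(x)$ when $k>\lambda(e)$. Each $U_n(x)$ is open, since the points of $E$ are isolated. To see that it is closed, let $y\in D\setminus\{x\}$. A point in $U_k(y)\cap U_n(x)$ is an edge containing both $x$ and $y$, so it is $\{x,y\}$. Hence the intersection is empty if $\{x,y\}\notin E$, and otherwise it is empty once $k>\lambda(\{x,y\})$. The points of $E$ outside $U_n(x)$ are isolated, so the complement of $U_n(x)$ is open. Finally $\bigcap_nU_n(x)=\{x\}$, because an edge $e$ is not in $U_n(x)$ for $n>\lambda(e)$; so $\{x\}$ is closed. $\square$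

**Lemma 3.** Let $\gamma_n=\{\{e\}:e\in E\}\cup\{U_n(x):x\in D\}$. For all distinct $p,q\in X$ and all $k\ge1$ there is $n_0$ with $q\notin\operatorname{St}^k(p,\gamma_n)$ for all $n\ge n_0$.

**Proof.** First let one of the points be in $E$. By the symmetry in Lemma 1 we may assume it is $p=e$. For $n>\lambda(e)$ no $U_n(x)$ contains $e$, so the only member of $\gamma_n$ containing $e$ is $\{e\}$, and $\operatorname{St}^k(e,\gamma_n)=\{e\}\not\ni q$.

Now let $p,q\in D$ and $q\in\operatorname{St}^k(p,\gamma_n)$. Take a chain $W_1,\dots,W_k$ as in Lemma 1. A member $\{e\}$ of the chain is neither first nor last, since $p,q\in D$. Its two neighbors in the chain both contain $e$, so they meet and $\{e\}$ can be deleted. Deleting all such members one by one, we are left with $U_n(x_1),\dots,U_n(x_r)$, $r\le k$, consecutive ones meeting. The only member of $\gamma_n$ containing $p$ is $U_n(p)$, and likewise for $q$, so $x_1=p$ and $x_r=q$. If $U_n(x_i)$ and $U_n(x_{i+1})$ meet and $x_i\ne x_{i+1}$, the common point is an edge in $G_n$ containing both, that is, $\{x_i,x_{i+1}\}\in G_n$. Hence $d_n(p,q)\le k-1$. By (R1)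 this fails for all large $n$. $\square$

## 4. A Cauchy filter without a limit

Assume (R1)–(R3). Let
$$\mathcal F=\{F\subseteq X:D\setminus F\in J\}.$$
Since $J$ is a $\sigma$-ideal and $D\notin J$, this is a proper filter, closed under countable intersections. We show that it is Cauchy and does not converge. Call $A\subseteq D$ *positive* if $A\notin J$. If a positive set is a countable union, one of the parts is positive.

The purpose of the next lemma is to turn edges into closeness for continuous pseudometrics.

**Lemma 4.** If $d$ is a continuous pseudometric on $X$, $A,B\subseteq D$ are positive and $\delta>0$, then $d(x,y)<\delta$ for some $x\in A$, $y\in B$.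

**Proof.** For $x\in D$ choose $n(x)$ such that $d(x,e)<\delta/2$ for all $e\in U_{n(x)}(x)\cap E$. The sets $\{x\in A:n(x)\le m\}$ increase with $m$ and have union $A$, so they are positive for all large $m$; the same holds for $B$. Fix $m$ such that $A'=\{x\in A:n(x)\le m\}$ and $B'=\{x\in B:n(x)\le m\}$ are both positive. By (R3) there are $x\in A'$, $y\in B'$ with $e=\{x,y\}\in G_m$. Then $e\in U_m(x)\cap U_m(y)\subseteq U_{n(x)}(x)\cap U_{n(y)}(y)$, so $d(x,y)\le d(x,e)+d(e,y)<\delta$. $\square$

So no continuous pseudometric puts two positive sets at a positive distance. We still have to find one set of small diameter in $\mathcal F$. For this we cut $D$ into separated pieces, note that every union of pieces is all or nothing for $J$, and use the following classical fact to conclude that a single piece is positive.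

**Lemma 5 (Ulam).** A countably complete ultrafilter $\mathcal U$ on a set $S$ with $|S|\le\mathfrak c^+$ is principal.

**Proof.** Suppose $\mathcal U$ is not principal, so that no singleton is in $\mathcal U$.

**Step 1: a union of at most $\mathfrak c$ sets not in $\mathcal U$ is not in $\mathcal U$.** First let $S$ be the disjoint union of sets $S_i$, $i\in M$, with $M\subseteq2^\omega$. For each $n$ the sets $\bigcup\{S_i:i(n)=0\}$ and $\bigcup\{S_i:i(n)=1\}$ partition $S$, so one of them, belonging to a value $\theta(n)$, is in $\mathcal U$. The intersection over all $n$ is in $\mathcal U$, hence nonempty, so $\theta\in M$ and the intersection is $S_\theta$. Thus some $S_i\in\mathcal U$. Now let $W$ be the union of at most $\mathfrak c$ sets not in $\mathcal U$. Well-order them and remove from each set the union of the earlier ones. The resulting disjoint sets are not in $\mathcal U$ either. If $W\in\mathcal U$, then $S\setminus W\notin\mathcal U$, and together with $S\setminus W$ they partition $S$ into at most $\mathfrak c$ sets not in $\mathcal U$, a contradiction.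

**Step 2: the case $|S|=\mathfrak c^+$.** By Step 1 applied to singletons, every set of cardinality at most $\mathfrak c$ is outside $\mathcal U$. So $|S|=\mathfrak c^+$, and we may take $S=\mathfrak c^+$. For $\beta<\mathfrak c^+$ fix an injection $g_\beta:\beta\to\mathfrak c$. For each $\alpha$ the set
$$\{\beta:\beta>\alpha\}=\bigcup_{\xi<\mathfrak c}\{\beta>\alpha:g_\beta(\alpha)=\xi\}$$
is in $\mathcal U$, as its complement has cardinality at most $\mathfrak c$. By Step 1 there is $\xi(\alpha)$ with $\{\beta>\alpha:g_\beta(\alpha)=\xi(\alpha)\}\in\mathcal U$. There are $\mathfrak c^+$ many $\alpha$ and only $\mathfrak c$ values, so $\xi(\alpha)=\xi(\alpha')$ for some $\alpha\ne\alpha'$. A common element $\beta$ of the two corresponding sets would have $g_\beta(\alpha)=g_\beta(\alpha')$, against injectivity. So two members of $\mathcal U$ are disjoint, a contradiction. $\square$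

**Proposition 6.** For every continuous pseudometric $d$ on $X$ and $\varepsilon>0$ there is $F\in\mathcal F$, $F\subseteq D$, of $d$-diameter at most $4\varepsilon$.

**Proof.** Write $\kappa=\mathfrak c^+$.

**Step 1: separated pieces.** We cut $D$ into countably many layers, each made of small pieces at a positive distance from one another. Enumerate $D=\{x_\alpha:\alpha<\kappa\}$. For $y\in D$ let $\alpha(y)$ be the least $\alpha$ with $d(y,x_\alpha)<\varepsilon$, and for $n\ge1$ put
$$V_{n,\alpha}=\{y\in D:\alpha(y)=\alpha,\ d(y,x_\alpha)\le\varepsilon-\tfrac1n\}.$$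
These sets cover $D$ and have diameter at most $2\varepsilon$. Let $y\in V_{n,\alpha}$, $y'\in V_{n,\alpha'}$ with $\alpha<\alpha'$. By minimality of $\alpha(y')=\alpha'$ we have $d(y',x_\alpha)\ge\varepsilon$, so $d(y,y')\ge\varepsilon-(\varepsilon-\frac1n)=\frac1n$.

**Step 2: one piece is positive.** Since $D$ is positive and $D=\bigcup_n\bigcup_\alpha V_{n,\alpha}$, we can fix $n$ with $\bigcup_\alpha V_{n,\alpha}$ positive. For $T\subseteq\kappa$ put $V_T=\bigcup_{\alpha\in T}V_{n,\alpha}$, and let $\mathcal U=\{T\subseteq\kappa:V_T\notin J\}$. If $V_T$ and $V_{\kappa\setminus T}$ were both positive, Lemma 4 with $\delta=\frac1n$ would give points in them at distance less than $\frac1n$, against Step 1. As $V_\kappa$ is positive, at least one of them is positive. So exactly one of $T,\kappa\setminus T$ is in $\mathcal U$. Clearly $\mathcal U$ is closed under supersets and $\emptyset\notin\mathcal U$. If $T_j\in\mathcal U$ for $j\in\omega$, then all $V_{\kappa\setminus T_j}$ are in $J$, so is their union $V_{\kappa\setminus\bigcap_jT_j}$, and therefore $\bigcap_jT_j\in\mathcal U$. Thus $\mathcal U$ is a countably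 complete ultrafilter on $\kappa=\mathfrak c^+$. By Lemma 5 it is principal: there is $\alpha$ such that $V:=V_{n,\alpha}$ is positive.

**Step 3: from a positive piece to a member of $\mathcal F$.** By Lemma 4, applied to $V$ and $\{y\in D:d(y,V)\ge\varepsilon\}$ with $\delta=\varepsilon$, the latter set is in $J$. So $F=\{y\in D:d(y,V)<\varepsilon\}$ is in $\mathcal F$, and its diameter is at most $\varepsilon+2\varepsilon+\varepsilon=4\varepsilon$. $\square$

**Proposition 7.** $\mathcal F$ is Cauchy and does not converge. So $X$ is not Dieudonné complete.

**Proof.** By Proposition 6, $\mathcal F$ has members of arbitrarily small diameter for every continuous pseudometric; so it is Cauchy. If $e\in E$, the neighborhood $\{e\}$ is not in $\mathcal F$, since $D\setminus\{e\}=D\notin J$. If $x\in D$, the neighborhood $U_1(x)$ is not in $\mathcal F$, since $D\setminus U_1(x)=D\setminus\{x\}$, and this is not in $J$ because $\{x\}\in J$ by (R2) and $D\notin J$. $\square$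

Lemmas 2 and 3 and Proposition 7 give Theorem A once $D$, the $G_m$ and $J$ are found.

## 5. One increasing sequence per vertex, and two ways to be at distance two

From now on $\kappa=\mathfrak c^+$. It is regular. Every $\omega$-sequence in $\kappa$ is bounded, and $|\alpha|^\omega\le\mathfrak c$ for $\alpha<\kappa$; hence $\kappa^\omega=\kappa$. Let $\Sigma$ be the set of strictly increasing $z:\omega\to\kappa$. For a finite strictly increasing sequence $s$ in $\kappa$ let $[s]=\{z\in\Sigma:s\subset z\}$; these sets are nonempty and form a base of the topology that $\Sigma$ inherits from $\kappa^\omega$ ($\kappa$ discrete). As $\Sigma$ is closed in $\kappa^\omega$, it is completely metrizable, so it is Baire.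

**Definition.** $I$ is the family of all $C\subseteq\Sigma$ for which there is $\beta<\kappa$ such that $\{z\in C:z(0)\ge\beta\}$ is meager in $\Sigma$.

For example, $\{z:z(0)\le\beta\}\in I$ for every $\beta<\kappa$: take $\beta+1$ as the bound, and the remaining set is empty.

**Lemma 8.** $I$ is a $\sigma$-ideal on $\Sigma$ and $\Sigma\notin I$.

**Proof.** For a countable union take the supremum of the bounds $\beta$; it is below $\kappa$ since $\operatorname{cf}\kappa>\omega$. Subsets are clear. For every $\beta$ the set $\{z:z(0)\ge\beta\}$ is nonempty and open, hence nonmeager in the Baire space $\Sigma$. $\square$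

**Lemma 9.** If $C\subseteq\Sigma$ is not in $I$, $\beta<\kappa$ and $n\in\omega$, there is a finite increasing $s$ with $|s|\ge\max(n,1)$, $s(0)\ge\beta$ and $C\cap[s']\ne\emptyset$ for every finite increasing $s'\supseteq s$.

**Proof.** $C_\beta=\{z\in C:z(0)\ge\beta\}$ is nonmeager, so it is not nowhere dense, so it is dense in some $[s]$. Lengthening $s$ keeps this true, so we may assume $|s|\ge\max(n,1)$. Every $[s']$ with $s'\supseteq s$ is a nonempty open subset of $[s]$ and so meets $C_\beta$. As $C_\beta\cap[s]\ne\emptyset$ and $|s|\geq 1$, we get $s(0)\ge\beta$. $\square$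

Lemma 9 says that inside a set outside $I$ one may prescribe the next entry after the stem $s$ freely, still landing in the set. This suggests a first attempt: take $\Sigma$ itself as the vertex set and $J=I$, and let an entry of $x$ name the neighbor. Fix $\mathrm{dec}_0:\kappa\to\Sigma$ with all fibers unbounded, and let $\Gamma_m$ have an edge $x\to y$ when
$$x(a-1)<y(0)<x(a)\quad\text{and}\quad \mathrm{dec}_0(x(a))=y\qquad\text{for some }a\ge m.$$

(R2) and (R3) hold. Sets of size at most $\mathfrak c$ have bounded first entries, so they are in $I$. Given $A,B\notin I$, take a stem $p$ for $A$ with $|p|\ge m$ by Lemma 9, then $y\in B$ with $y(0)>\max p$, then $\xi>y(0)$ with $\mathrm{dec}_0(\xi)=y$, then $x\in A$ extending $p^\frown\xi$.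

Distance one is also fine: an edge $x\to y$ in $\Gamma_m$ forces $x(m-1)<y(0)<\sup x$, and for fixed $x,y$ this fails for large $m$.

Distance two fails, and it fails in two ways.

*Two edges into the same vertex.* Choose by recursion on $n$: a sequence $v^n\in\Sigma$ with $v^n(0)>u(n-1),w(n-1)$ (no condition if $n=0$), and then two different ordinals $u(n),w(n)>v^n(0)$ with $\mathrm{dec}_0(u(n))=\mathrm{dec}_0(w(n))=v^n$. Then $u,w\in\Sigma$ are distinct, and $u\to v^n\leftarrow w$ in $\Gamma_m$ for all $n\ge m$, with $a=n$. So $u$ and $w$ are at distance at most $2$ in every $\Gamma_m$. The vertex $v^n$ has no record of who points to it.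

*Two edges out of the same vertex.* Choose $u$ with $u(0)\ge\omega$, then $\xi>u(0)$ with $\mathrm{dec}_0(\xi)=u$, then $w$ with $w(0)>\xi$, then $\xi'>w(0)$ with $\mathrm{dec}_0(\xi')=w$. For $m\ge1$ let $v=(0,1,\dots,m-1,\xi,\xi',\xi'+1,\xi'+2,\dots)$. Then $v\to u$ with $a=m$, and $v\to w$ with $a=m+1$. Again $u,w$ are at distance at most $2$ in every $\Gamma_m$. Here $v$ remembers both neighbors, but at different places, so there is no conflict.

The first failure asks that both ends of an edge record each other. Taken literally this is circular: $y$ must be complete before an entry of $x$ can name it, and $x$ must be complete before an entry of $y$ can name it. The way out is to let a vertex consist of infinitely many increasing sequences, one after another, and to let the two ends take turns: $x$'s first block names $y$'s first block, $y$'s second block names $x$'s first block, $x$'s second block names $y$'s first two blocks, and so on. The second failure asks that, when a vertex uses different places for its two neighbors, some order relation is inherited. The turn-taking provides this as well: it interleaves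 the blocks so that each half of a middle block of one end sits inside a single gap of the other end.

## 6. Vertices made of blocks

Let $H$ be the set of all pairs $(r,\vec z)$ with $r\in\{0,1\}$ and $\vec z$ a finite sequence of elements of $\Sigma$. As $|\Sigma|=\kappa^\omega=\kappa$, we have $|H|=\kappa$. Fix $\mathrm{dec}:\kappa\to H$ such that $\mathrm{dec}^{-1}(h)$ is unbounded in $\kappa$ for every $h\in H$.

**Definition.** A *$K$-vertex* ($1\le K\le\omega$) is a sequence $x=(x_i)_{i<K}$ of elements of $\Sigma$, its *blocks*, such that $\varepsilon_i(x):=\sup x_i<x_{i+1}(0)$ whenever $i+1<K$. For $T\le K$ put $x|T=(x_i)_{i<T}$. Let $D$ be the set of $\omega$-vertices.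

**Definition.** For $K$-vertices $x,y$ ($K<\omega$) and $m\ge1$, we write $x\to y$ *at level $K$ with label $m$* if there are integers $a_0,\dots,a_{K-1}\ge m$, $b_0=0$ and $b_1,\dots,b_{K-1}\ge m$ (*witnesses*) such that
$$x_i(a_i-1)<y_i(b_i)\qquad(0\le i\le K-1),\tag{1}$$
$$y_{i+1}(b_{i+1}-1)<x_i(a_i)\qquad(0\le i\le K-2),\tag{2}$$
$$\mathrm{dec}(x_i(a_i))=(1,(y_0,\dots,y_i))\qquad(0\le i\le K-2),\tag{3}$$
$$\mathrm{dec}(y_i(b_i))=(0,(x_0,\dots,x_{i-1}))\qquad(1\le i\le K-1).\tag{4}$$

Restricting the witnesses shows that then also $x|T\to y|T$ at level $T$ with label $m$, for $1\le T\le K$. By (1) with $i=0$, $x_0(0)\le x_0(a_0-1)<y_0(0)$; so $x\ne y$, and $x\to y$ and $y\to x$ exclude each other.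

Let $p_i=x_i|a_i$ and $q_i=y_i|b_i$ be the *stems*, and let $X_i'$, $Y_i'$ be the corresponding *tails*, that is, the elements of $x_i$ with index $\ge a_i$ and those of $y_i$ with index $\ge b_i$. Write $P<Q$ when every element of $P$ is less than every element of $Q$. Then $p_i<Y_i'$ for $i\le K-1$, and
$$p_i<Y_i'<q_{i+1}<X_i'<p_{i+1}<Y_{i+1}'\qquad(0\le i\le K-2).\tag{5}$$
Indeed $p_i<Y_i'$ and $p_{i+1}<Y'_{i+1}$ are (1), $q_{i+1}<X_i'$ is (2), and $Y_i'<q_{i+1}$, $X_i'<p_{i+1}$ hold because blocks of a vertex follow one another. All sets in (5) are nonempty, since $a_i\ge1$ for all $i$ and $b_i\ge1$ for $i\ge1$. Only $q_0$ is empty.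

For $K=2$ the order is $p_0<y_0<q_1<X_0'<p_1<Y_1'$, with all of $y_0$ counted as tail. The first element of $X_0'$ names $y_0$, and the first element of $Y_1'$ names $x_0$. The last tail $X_1'$ only has to follow $p_1$.

Suppose $z,z'$ are adjacent, meaning $z\to z'$ or $z'\to z$, with fixed witnesses. The *split* $s_i(z;z')$ is $a_i$ if $z\to z'$ and $b_i$ if $z'\to z$: it is the place where block $z_i$ is cut by this edge. The two *pieces* of $z_i$ with respect to the edge are its elements with index $<s_i(z;z')$ and those with index $\ge s_i(z;z')$.

**Lemma 10.** If $z,z'$ are adjacent at level $K$ with label $m$ and $1\le i\le K-2$, then each piece of $z_i'$ with respect to this edge lies strictly between $z_h(c-1)$ and $z_h(c)$ for some $h\in\{i-1,i,i+1\}$, where $c=s_h(z;z')\ge m$.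

**Proof.** Let $z\to z'$, so $x=z$, $y=z'$. The pieces of $y_i$ are $q_i$ and $Y_i'$. By (5) for $i-1$, $p_{i-1}<q_i<X_{i-1}'$, so $q_i$ lies strictly between $x_{i-1}(a_{i-1}-1)$ and $x_{i-1}(a_{i-1})$; take $h=i-1$. By (5) for $i$, $p_i<Y_i'<X_i'$; take $h=i$. In both cases $c=a_h\ge m$.

Let $z'\to z$, so $x=z'$, $y=z$. The pieces of $x_i$ are $p_i$ and $X_i'$. By (5) for $i-1$, $q_i<X'_{i-1}<p_i<Y_i'$; so $p_i$ lies strictly between $y_i(b_i-1)$ and $y_i(b_i)$; take $h=i$. By (5) for $i$, $q_{i+1}<X_i'<p_{i+1}<Y_{i+1}'$; take $h=i+1$. In both cases $h\ge1$, so $c=b_h\ge m$. $\square$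

**Definition.** For $m\ge1$ let $G_m$ be the set of all pairs $\{x,y\}\subset D$ with $x|m\to y|m$ or $y|m\to x|m$ at level $m$ with label $m$.

By truncation, and since integers $\ge m+1$ are $\ge m$, we have $G_{m+1}\subseteq G_m$. More generally, for $m\ge K$, an edge of $G_m$ truncates to an adjacent pair at level $K$ with label $m$.

## 7. Short walks drift away

We now prove (R1). For a $K$-vertex $u$, $K<\omega$, let
$$N_m(u)=\bigcup_{i<K}[u_i(m-1),\varepsilon_i(u)).$$
These intervals are pairwise disjoint since $\varepsilon_i(u)<u_{i+1}(0)$. We call them the *components* of $N_m(u)$. For a fixed ordinal $\zeta$, $\zeta\notin N_m(u)$ for all large $m$: if $\zeta\ge\varepsilon_i(u)$ then $\zeta$ is never in the $i$-th interval, and if $\zeta<\varepsilon_i(u)$ then $u_i(m-1)>\zeta$ eventually. So it suffices to show that the end $w$ of a short walk starting at $u$ has an element in $N_m(u)$, unless the walk is trivial in the sense that $w$ and $u$ have the same first blocks.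

*Length one.* If $u,w$ are adjacent at level $3$ with label $m$, Lemma 10 with $i=1$ puts $w_1(0)$ strictly between $u_h(c-1)$ and $u_h(c)$ for some $c\ge m$, so inside $[u_h(m-1),\varepsilon_h(u))$. Done.

*Length two.* Let $u,v,w$ be a walk at level $K=t+5$ with label $m$, and look at the splits of $v$ on blocks $t\le i\le t+3$. If $s_i(v;u)=s_i(v;w)=c$ for one such $i$, the single ordinal $v_i(c)$ names blocks of both neighbors: by (3) and (4), $\mathrm{dec}(v_i(c))$ determines the blocks with index less than $i$ of $u$ and of $w$, so $u|t=w|t$. This disposes of the first failure in Section 5. If the splits differ for all these $i$, then Lemma 10 says that each piece of $v_i$ with respect to the edge $\{u,v\}$ is in one component of $N_m(u)$, for $t+1\le i\le t+3$. It also says that $w_{t+2}(0)$ lies strictly between $v_h(c-1)$ and $v_h(c)$ with $h\in\{t+1,t+2,t+3\}$ and $c=s_h(v;w)$. Since $c\ne s_h(v;u)$, these two consecutive elements of $v_h$ are in the same piece with respect to $\{u,v\}$, hence in one component of $N_m(u)$, and so is $w_{t+2}(0)$. This disposes of the second failure.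

The general case is the same dichotomy at every interior vertex. A coincidence of splits lets us shorten the walk by two at the price of blocks, and without coincidences the trapping propagates, losing one block on either side at each step. So define, for $t\ge1$,
$$K(0,t)=t,\qquad K(1,t)=t+3,\qquad K(l,t)=K(l-2,t)+2l+1\quad(l\ge2).$$

**Lemma 11 (Walk Lemma).** Let $t,m\ge1$, $l\ge0$, $K=K(l,t)$, and let $u=z^0,z^1,\dots,z^l=w$ be $K$-vertices, consecutive ones adjacent at level $K$ with label $m$. Then either $u|t=w|t$, or $w_i(0)\in N_m(u)$ for some $i<K$.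

**Proof.** Induction on $l$. For $l=0$ we have $u=w$. Let $l\ge1$. Put $T=t$ if $l=1$ and $T=K(l-2,t)$ if $l\ge2$. Then $T\ge t\ge1$ and $K=T+2l+1$. Fix witnesses for each edge of the walk.

**Case 1: for some $0<j<l$ and some $T\le i\le K-2$ we have $s_i(z^j;z^{j-1})=s_i(z^j;z^{j+1})=c$.** The purpose of this case is to shorten the walk. It occurs only for $l\ge2$. Here $1\le i\le K-2$, so (3) and (4) are both available for $i$. Let $z'$ be $z^{j-1}$ or $z^{j+1}$. If $z^j\to z'$, then $\mathrm{dec}(z_i^j(c))=(1,(z_0',\dots,z_i'))$ by (3); if $z'\to z^j$, then $\mathrm{dec}(z_i^j(c))=(0,(z_0',\dots,z_{i-1}'))$ by (4). Both choices of $z'$ give the same value. Hence the first coordinates agree, the same alternative holds for both, and $z^{j-1}$, $z^{j+1}$ have the same blocks with index $<i$. As $i\ge T$, $z^{j-1}|T=z^{j+1}|T$. Therefore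
$$z^0|T,\ \dots,\ z^{j-1}|T,\ z^{j+2}|T,\ \dots,\ z^l|T$$
is a walk of length $l-2$ at level $T=K(l-2,t)$ with label $m$ from $u|T$ to $w|T$ (if $j+1=l$, it ends with $z^{j-1}|T=w|T$). By the induction hypothesis, $u|t=w|t$ or $w_i(0)\in N_m(u|T)$ for some $i<T$. Since $N_m(u|T)\subseteq N_m(u)$, we are done.

**Case 2: there are no such $j,i$.** The purpose of this case is to trap $w$. We claim for $1\le j\le l$:

$(H_j)$ for $T+j\le i\le K-1-j$, each piece of $z_i^j$ with respect to the edge $\{z^{j-1},z^j\}$ lies in a single component of $N_m(u)$.

*$(H_1)$.* Here $T+1\le i\le K-2$. By Lemma 10 with $z=u$, each piece of $z_i^1$ lies strictly between $u_h(c-1)$ and $u_h(c)$ for some $c\ge m$, hence inside $[u_h(m-1),\varepsilon_h(u))$.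

*$(H_j)$ implies $(H_{j+1})$, for $1\le j<l$.* Let $T+j+1\le i\le K-2-j$. By Lemma 10, a piece of $z_i^{j+1}$ with respect to $\{z^j,z^{j+1}\}$ lies strictly between $z_h^j(c-1)$ and $z_h^j(c)$, where $c=s_h(z^j;z^{j+1})\ge1$ and $h\in\{i-1,i,i+1\}$; so $T+j\le h\le K-1-j\le K-2$. Since we are in Case 2, $c\ne s_h(z^j;z^{j-1})$. Hence $c-1$ and $c$ are both less than $s_h(z^j;z^{j-1})$ or both at least $s_h(z^j;z^{j-1})$; that is, $z_h^j(c-1)$ and $z_h^j(c)$ lie in the same piece of $z_h^j$ with respect to $\{z^{j-1},z^j\}$. By $(H_j)$ they lie in one component of $N_m(u)$. Components are intervals, so the piece of $z_i^{j+1}$ lies in that component too.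

Now use $(H_l)$ for $i=T+l$, which is allowed since $K-1-l=T+l$. The element $w_i(0)$ is in one of the pieces of $w_i=z_i^l$, so $w_i(0)\in N_m(u)$. $\square$

**Proposition 12.** (R1) holds: for distinct $u,w\in D$ and $l\in\omega$ there is $m_0$ with $d_m(u,w)>l$ for all $m\ge m_0$.

**Proof.** As $u\ne w$, it suffices to exclude, for each of the finitely many $l'$ with $1\le l'\le l$, walks of length $l'$ from $u$ to $w$ in $G_m$ for all large $m$. Choose $t\ge1$ with $u|t\ne w|t$ and let $K=K(l',t)$. As noted above, each of the finitely many ordinals $w_i(0)$, $i<K$, is outside $N_m(u|K)$ for all large $m$. Let $m\ge K$ be so large. A walk of length $l'$ in $G_m$ from $u$ to $w$ truncates to a walk at level $K$ with label $m$ from $u|K$ to $w|K$. The two alternatives of Lemma 11 both fail, a contradiction. $\square$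

## 8. An ideal on sequences of blocks

We iterate $I$ along the blocks. Let $I^{(1)}=I$. For $K\ge2$ and $N\subseteq\Sigma^K$, let
$$N\in I^{(K)}\iff\{z\in\Sigma:N_z\notin I^{(K-1)}\}\in I,\qquad N_z=\{\vec v\in\Sigma^{K-1}:(z,\vec v)\in N\}.$$
For example, $\{(z,v):v(0)\le\sup z\}\in I^{(2)}$, because all its sections are in $I$. So in the sense of $I^{(2)}$ almost every pair of elements of $\Sigma$ is a $2$-vertex.

For $N\subseteq\Sigma^K$ and $i<K$ write $N[x_0,\dots,x_{i-1}]\subseteq\Sigma^{K-i}$ for the section at $(x_0,\dots,x_{i-1})$; for $i=0$ it is $N$. Let $\pi_K:D\to\Sigma^K$, $\pi_K(x)=x|K$, and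
$$J=\Bigl\{A\subseteq D:A\subseteq\bigcup_{K\ge1}\pi_K^{-1}(N_K)\ \text{for some}\ N_K\in I^{(K)}\ (K\ge1)\Bigr\}.$$

**Lemma 13.** Each $I^{(K)}$ is a $\sigma$-ideal on $\Sigma^K$, and $J$ is a $\sigma$-ideal on $D$. If $A\subseteq D$ is not in $J$, then $\pi_K(A)\notin I^{(K)}$ for every $K\ge1$.

**Proof.** Induction on $K$ for the first claim; $K=1$ is Lemma 8. If $N'\subseteq N\in I^{(K)}$, then $N'_z\subseteq N_z$, so $N_z'\notin I^{(K-1)}$ implies $N_z\notin I^{(K-1)}$. If $N=\bigcup_nN^n$ with $N^n\in I^{(K)}$ and $N_z=\bigcup_nN^n_z\notin I^{(K-1)}$, then $N_z^n\notin I^{(K-1)}$ for some $n$; so the exceptional set of $N$ is covered by countably many members of $I$. For $J$: subsets are clear, and if $A^n\subseteq\bigcup_K\pi_K^{-1}(N_K^n)$, then $\bigcup_nA^n\subseteq\bigcup_K\pi_K^{-1}(\bigcup_nN_K^n)$. Finally $A\subseteq\pi_K^{-1}(\pi_K(A))$; so if $\pi_K(A)\in I^{(K)}$, then $A\in J$, with all other $N_{K'}$ empty. $\square$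

**Proposition 14.** (R2) holds, and $|D|=\mathfrak c^+$.

**Proof.** **Step 1: $D\notin J$.** Given $N_K\in I^{(K)}$ for all $K\ge1$, we find $x\in D$ outside $\bigcup_K\pi_K^{-1}(N_K)$. Choose $x_0,x_1,\dots$ recursively so that, after $x_0,\dots,x_{i-1}$ have been chosen, $(x_0,\dots,x_{K-1})\notin N_K$ for $1\le K\le i$, and $N_K[x_0,\dots,x_{i-1}]\in I^{(K-i)}$ for all $K>i$. For $i=0$ this holds by assumption. Given it for $i$, the next block $x_i$ must avoid

* the set $N_{i+1}[x_0,\dots,x_{i-1}]$, which is in $I^{(1)}=I$;
* for each $K>i+1$, the set $\{z:N_K[x_0,\dots,x_{i-1},z]\notin I^{(K-i-1)}\}$, which is in $I$ by the definition of $I^{(K-i)}$;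
* if $i\ge1$, the set $\{z:z(0)\le\sup x_{i-1}\}$, which is in $I$.

These are countably many members of $I$ and $\Sigma\notin I$, so $x_i$ exists. By the third condition $x=(x_i)_{i<\omega}$ is in $D$, and $\pi_K(x)\notin N_K$ for every $K$.

**Step 2: small sets.** If $|A|\le\mathfrak c$, then $\{x_0(0):x\in A\}$ is bounded in the regular cardinal $\kappa=\mathfrak c^+$. So $\pi_1(A)\in I$ and $A\in J$, by Lemma 13.

**Step 3: the cardinality.** $|D|\le|\Sigma|^\omega=\kappa^\omega=\kappa$, and $|D|>\mathfrak c$ by Steps 1 and 2. $\square$

## 9. Large sets are joined by an edge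

**Proposition 15.** (R3) holds: if $A,B\subseteq D$ are not in $J$ and $m\ge1$, there are $x\in A$, $y\in B$ with $\{x,y\}\in G_m$.

**Proof.** Let $K=m$.

**Step 1: admissible next blocks.** We set up bookkeeping that guarantees that finite choices of blocks can be continued inside $\pi_K(A)$. For $i<K$ let $A[x_0,\dots,x_{i-1}]$ be the set of all $z\in\Sigma$ such that

* if $i<K-1$, the section of $\pi_K(A)$ at $(x_0,\dots,x_{i-1},z)$ is not in $I^{(K-i-1)}$;
* if $i=K-1$, $(x_0,\dots,x_{K-2},z)\in\pi_K(A)$.

By Lemma 13, $\pi_K(A)\notin I^{(K)}$; so $A[\,]\notin I$, by the definition of $I^{(K)}$ (if $K=1$, then $A[\,]=\pi_1(A)$). Let $z\in A[x_0,\dots,x_{i-1}]$ with $i<K-1$. Then the section at $(x_0,\dots,x_{i-1},z)$ is not in $I^{(K-i-1)}$, which means that $A[x_0,\dots,x_{i-1},z]\notin I$: if $K-i-1=1$ this set is that section, and if $K-i-1\ge2$ it is the exceptional set in the definition of $I^{(K-i-1)}$. Define $B[\cdot]$ from $\pi_K(B)$ in the same way. By a *stem* for a set $C\notin I$ we mean a finite sequence $s$ as in Lemma 9 with $|s|\ge m$; its first element can be required to exceed any given ordinal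 below $\kappa$.

**Step 2: taking turns.** We build the two $K$-vertices so that every entry required by (3) or (4) is chosen only after the blocks it has to name are complete. Choose a stem $p_0$ for $A[\,]$. Choose $y_0\in B[\,]$ with $y_0(0)>\max p_0$, which is possible since $B[\,]\notin I$ and $\{z:z(0)\le\max p_0\}\in I$. For $i=0,1,\dots,K-2$ successively, given $x_0,\dots,x_{i-1}$, $y_0,\dots,y_i$ and a stem $p_i$ for $A[x_0,\dots,x_{i-1}]$:

* choose a stem $q_{i+1}$ for $B[y_0,\dots,y_i]$ with $q_{i+1}(0)>\sup y_i$;
* choose $\xi_i>\max p_i,\max q_{i+1}$ with $\mathrm{dec}(\xi_i)=(1,(y_0,\dots,y_i))$, and then $x_i\in A[x_0,\dots,x_{i-1}]$ extending $p_i{}^\frown\xi_i$;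
* choose a stem $p_{i+1}$ for $A[x_0,\dots,x_i]$ with $p_{i+1}(0)>\sup x_i$;
* choose $\eta_{i+1}>\max p_{i+1},\max q_{i+1}$ with $\mathrm{dec}(\eta_{i+1})=(0,(x_0,\dots,x_i))$, and then $y_{i+1}\in B[y_0,\dots,y_i]$ extending $q_{i+1}{}^\frown\eta_{i+1}$.

The ordinals $\xi_i,\eta_{i+1}$ exist because the fibers of $\mathrm{dec}$ are unbounded, and the blocks exist by the property of stems in Lemma 9. Finally choose $x_{K-1}\in A[x_0,\dots,x_{K-2}]$ extending $p_{K-1}$.

**Step 3: checking the edge.** Put $a_i=|p_i|\ge m$ for all $i$, $b_0=0$, and $b_i=|q_i|\ge m$ for $i\ge1$. The choices of $p_{i+1}(0)$ and $q_{i+1}(0)$ make $(x_i)_{i<K}$ and $(y_i)_{i<K}$ $K$-vertices. Condition (1) for $i=0$ is $\max p_0<y_0(0)$, and for $i\ge1$ it is $\max p_i<\eta_i$. Condition (2) is $\max q_{i+1}<\xi_i$. Since $x_i(a_i)=\xi_i$ for $i\le K-2$ and $y_i(b_i)=\eta_i$ for $i\ge1$, conditions (3) and (4) are the choices of $\mathrm{dec}(\xi_i)$ and $\mathrm{dec}(\eta_i)$. So $(x_i)_{i<K}\to(y_i)_{i<K}$ at level $m$ with label $m$. By Step 1 these tuples are in $\pi_K(A)$ and $\pi_K(B)$; so they extend to some $x\in A$ and $y\in B$,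 and $\{x,y\}\in G_m$. $\square$

**Proof of Theorem A.** Propositions 12, 14 and 15 provide (R1), (R2), (R3) and $|D|=\mathfrak c^+$. The space $X=D\cup E$ of Section 3 is Tychonoff by Lemma 2, the covers $\gamma_n$ are as required by Lemma 3, and $X$ is not Dieudonné complete by Proposition 7. Hence the answers to (a), (b) and (c) are all no. $\square$

## 10. A metacompact Moore space with no injective continuous map to a metrizable space

The same $X$ has the properties listed in Theorem B. Recall that a *development* is a sequence of open covers $\gamma_n$ such that for each $p$ the sets $\operatorname{St}(p,\gamma_n)$ form a neighborhood base at $p$, that a *Moore space* is a regular space with a development, and that a space is *metacompact* if every open cover has a point-finite open refinement.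

**Proof of Theorem B.** **Step 1: cardinality and the two discrete parts.** $|D|=\mathfrak c^+$ and $|E|\le\mathfrak c^+$, so $|X|=\mathfrak c^+$. $E$ consists of isolated points, so it is open and discrete. Its complement $D$ is closed, and it is discrete since $U_1(x)\cap D=\{x\}$.

**Step 2: Moore space.** $X$ is $T_1$ and zero-dimensional by Lemma 2, hence regular. The covers $\gamma_n$ of Lemma 3 form a development: $\operatorname{St}(x,\gamma_n)=U_n(x)$ for $x\in D$, and $\operatorname{St}(e,\gamma_n)=\{e\}$ for $e\in E$ and $n>\lambda(e)$.

**Step 3: local metrizability.** We give a metric on each $U_n(x)$. Put $f(x)=0$ and $f(e)=1/\lambda(e)$ for $e\in U_n(x)\cap E$, and let $\rho(p,q)=\max(f(p),f(q))$ for $p\ne q$ and $\rho(p,p)=0$. This is a metric: only $x$ has $f$-value $0$, so distinct points have positive distance, and $\max(f(p),f(q))\le\max(f(p),f(r))+\max(f(r),f(q))$. The ball of radius at most $f(e)$ around $e$ is $\{e\}$. The ball of radius $r>0$ around $x$ is $\{x\}\cup\{e\in U_n(x)\cap E:\lambda(e)>1/r\}$; it contains $U_k(x)$ whenever $k\ge n$ and $k>1/r$, and, for $k\geq n$ and $r=1/k$, it is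 contained in $U_k(x)$. So $\rho$ generates the topology of $U_n(x)$. Every point of $X$ lies in some open set $U_1(x)$ or $\{e\}$, so $X$ is locally metrizable.

**Step 4: metacompactness.** Given an open cover, choose for each $x\in D$ a set $U_{n(x)}(x)$ contained in some member of it, and add $\{e\}$ for every $e\in E$ not covered by these sets. This is an open refinement that covers $X$. A point $x\in D$ lies only in $U_{n(x)}(x)$. An edge $e=\{x,y\}$ lies at most in $U_{n(x)}(x)$ and $U_{n(y)}(y)$, or else only in $\{e\}$. So every point lies in at most two members.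

**Step 5: maps to metrizable spaces.** Let $\varphi:X\to(M,\rho)$ be continuous, with $M$ metrized by $\rho$. Then $d(p,q)=\rho(\varphi(p),\varphi(q))$ is a continuous pseudometric on $X$. Proposition 6 with $\varepsilon=1/n$ gives $F_n\in\mathcal F$, $F_n\subseteq D$, of $d$-diameter at most $4/n$. Since $\mathcal F$ is closed under countable intersections, $F=\bigcap_nF_n\in\mathcal F$, and $F$ has $d$-diameter $0$; so $\varphi$ is constant on $F$. As $D\setminus F\in J$ and $D\notin J$, we have $F\notin J$. By (R2), $|F|>\mathfrak c$, so $|F|=\mathfrak c^+$. $\square$
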